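# Spaces whose powers stop being Lindelöf at $k$ and stop being normal at $\omega_1$

## 1. The powers of $\omega_1$

Throughout, "space" means completely regular Hausdorff space, $\mathfrak c=2^{\omega}$, and $n=\{0,\dots,n-1\}$ for $n<\omega$. For a cardinal $\varkappa$, $X^\varkappa$ is the product of $\varkappa$ copies of $X$ with the product topology, and $X^0$ is one point. We work in ZFC, with no further assumptions.

Fix a natural number $k\ge 1$. We want one space $X$ such that $X^\varkappa$ is paracompact exactly for $\varkappa<k$ and normal exactly for $\varkappa<\omega_1$. There is a second version with "Lindelöf" in place of "paracompact". So the good covering properties must disappear at the finite power $k$, while normality survives all countable powers and disappears at $\omega_1$.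

Some facts to recall. Regular Lindelöf spaces are paracompact. A space is **metaLindelöf** if every open cover has a *point-countable* open refinement, that is, one in which each point lies in at most countably many members. Paracompact spaces and Lindelöf spaces are metaLindelöf, since a locally finite family is point-finite and a countable family is point-countable. Lindelöfness, paracompactness, metaLindelöfness and normality pass to closed subspaces. If $X\neq\emptyset$ and $\varkappa\le\varkappa'$, then $X^\varkappa$ is homeomorphic to a closed subspace of $X^{\varkappa'}$: fix the remaining coordinates. A space is **locally countable** if every point has a countable neighborhood. For example, $\omega_1$ with the order topology is locally countable, since every initial segment $[0,\alpha]$ is open and countable.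

The next lemma tells us how to refute metaLindelöfness. We shall use it twice.

**Lemma 1.1.** Let $\Delta$ be an uncountable, locally countable space in which all closed discrete subsets are countable. Then $\Delta$ is not metaLindelöf.

**Proof.** The countable open sets cover $\Delta$. Suppose this cover had a point-countable open refinement $\mathcal V$. Choose recursively
$$d_\xi\in\Delta\setminus\bigcup\{V\in\mathcal V: V\cap\{d_\eta:\eta<\xi\}\ne\emptyset\}$$
as long as possible. If $\eta<\xi$ and $d_\eta\in V\in\mathcal V$, then $d_\xi\notin V$. So each $V\in\mathcal V$ contains at most one $d_\xi$. As $\mathcal V$ is an open cover, the set of all $d_\xi$ is closed and discrete, hence countable. When the recursion stops, the members of $\mathcal V$ that meet this countable set cover $\Delta$. By point-countability there are countably many of them, and each is countable. So $\Delta$ is countable, a contradiction. $\square$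

**Proposition 1.2 (the case $k=1$).** Let $X=\omega_1$ with the order topology. Then $X^\varkappa$ is neither paracompact nor Lindelöf for $\varkappa\ge1$, and $X^\varkappa$ is normal if and only if $\varkappa<\omega_1$.

**Proof.** *Step 1: no positive power is metaLindelöf.* It suffices to treat $\omega_1$ itself, which is a closed subspace of each of these powers. It is uncountable and locally countable. An infinite subset of $\omega_1$ contains a strictly increasing sequence, which converges to its supremum, a countable ordinal. So an infinite set is not closed discrete, and Lemma 1.1 applies.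

*Step 2: countable powers are normal.* It suffices to treat $\omega_1^\omega$. Let $H,K\subset\omega_1^\omega$ be disjoint and closed. We show that their closures in the compact space $(\omega_1+1)^\omega$ are disjoint. Then they have disjoint neighborhoods there, and we restrict these to $\omega_1^\omega$. Suppose $x$ lies in both closures. For each $m$ with $x_m<\omega_1$ fix a decreasing countable neighborhood base $(W^m_l)_{l<\omega}$ of $x_m$. Choose recursively $h^{(l)}\in H$ for even $l$ and $h^{(l)}\in K$ for odd $l$, so that for all $m\le l$
$$h^{(l)}_m\in W^m_l\ \text{ if } x_m<\omega_1,\qquad h^{(l)}_m>\max\{h^{(l')}_m:l'<l\}\ \text{ if } x_m=\omega_1$$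
(for $l=0$ the second condition is void). These are finitely many open conditions satisfied by $x$, so the choice is possible. In the first case $h^{(l)}_m\to x_m$. In the second case the numbers $h_m^{(l)}$, $l\ge m$, increase strictly, so they converge to their supremum, which is less than $\omega_1$. So $h^{(l)}$ converges to a point $y\in\omega_1^\omega$. Infinitely many terms lie in $H$ and infinitely many in $K$, so $y\in H\cap K$, a contradiction.

*Step 3: uncountable powers are not normal.* It suffices to treat $\omega_1^{\omega_1}\cong\omega_1\times\omega_1^{\omega_1}$. It contains $\omega_1\times\{0,1\}^{\omega_1}$ as a closed subspace. The map sending $\alpha\le\omega_1$ to the characteristic function of $\{\xi<\omega_1:\xi<\alpha\}$ is injective and continuous from the compact space $\omega_1+1$ to $\{0,1\}^{\omega_1}$, because each set $\{\alpha:\alpha>\xi\}$ is clopen. So there is a closed copy of $\omega_1\times(\omega_1+1)$. This space is not normal. The diagonal $\{(\alpha,\alpha):\alpha<\omega_1\}$ and $\omega_1\times\{\omega_1\}$ are disjoint closed sets. Let $U$ be open and contain the diagonal. For each limit $\alpha$ there is $f(\alpha)<\alpha$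 with $(f(\alpha),\alpha]^2\subset U$. By the pressing-down lemma, $f$ has a constant value $\gamma$ on an unbounded set. Then $(\gamma+1,\beta)\in U$ for all $\beta$ with $\gamma<\beta<\omega_1$, so $(\gamma+1,\omega_1)$ is in the closure of $U$. $\square$

In Step 2 two sets had a common closure point $x$ in a nicer space, and we *interleaved* a sequence from $H$ with a sequence from $K$. The limit was supplied for free by the topology of $\omega_1$.

## 2. What changes when $X$ itself must be Lindelöf

For $k\ge2$ the space $X=X^1$ must be paracompact (resp. Lindelöf). A countably compact paracompact space is compact, and then all its powers are compact. So the free limits of Step 2 are no longer available: $X$ may not be countably compact.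

For $k=2$ the first thing to try is the Sorgenfrey line $S$: it is Lindelöf and $S^2$ is not. Let us see where it stops. The reason that $S^2$ is not Lindelöf is the antidiagonal $\{(t,-t)\}$, a closed discrete set of size $\mathfrak c$ in the separable space $S^2$. By Jones' lemma, such a set excludes normality: every subset of a closed discrete set $E$ would be of the form $f^{-1}(1)\cap E$ with $f$ continuous and $\{0,1\}$-valued on $E$. That makes $2^{\mathfrak c}$ continuous functions, while a continuous real function is determined by its values on a countable dense set, so there are only $\mathfrak c$ of them. So $S^2$ is not normal.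

We should therefore not look for a large closed discrete set in $X^k$. Lemma 1.1 suggests the other kind of obstruction, the one that occurs in $\omega_1$: a closed set $\Delta\subset X^k$ which is uncountable and locally countable, but has only countable closed discrete subsets. And the limits of interleaved sequences, which came for free in $\omega_1$, will have to be put in by hand. This can be done, and it gives the following.

A space is **collectionwise normal** if for every discrete family of closed sets (every point has a neighborhood meeting at most one member) there are pairwise disjoint open sets, one around each member. For two-element families this is normality.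

**Theorem A (ZFC).** For every natural $k\ge1$ there is a zero-dimensional, first countable space $X$, with a coarser separable metrizable topology, such that

1. $X^\varkappa$ is Lindelöf (hence paracompact) for $\varkappa<k$;
2. $X^\varkappa$ is not metaLindelöf, hence neither paracompact nor Lindelöf, for $\varkappa\ge k$;
3. $X^\varkappa$ is normal for $\varkappa\le\omega$, and not normal for $\varkappa\ge\omega_1$. Moreover, all closed discrete subsets of $X^\omega$ are countable, and $X^\omega$ is collectionwise normal.

So $X^\varkappa$ is paracompact iff $\varkappa<k$, Lindelöf iff $\varkappa<k$, and normal iff $\varkappa<\omega_1$, and one space serves for both versions.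

This is a case of Question 5.1 in the paper "Normality and paracompactness in finite and countable Cartesian products": given cardinals $1\le\lambda\le\mu$, is there a space $X$ such that (a) $X^\varkappa$ is paracompact (resp. Lindelöf) if and only if $\varkappa<\lambda$, and (b) $X^\varkappa$ is normal if and only if $\varkappa<\mu$? Theorem A treats $\lambda=k<\omega$, $\mu=\omega_1$. There the Continuum Hypothesis (CH) gives a positive answer (Alster and Zenor), and the paper asks whether CH is essential. By Theorem A it is not, in either version. For $\mu=\omega_1$ one can settle all $\lambda$: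

**Theorem B (ZFC).** Let $1\le\lambda\le\omega_1$ be a cardinal. A space as in Question 5.1 with $\mu=\omega_1$ exists (in either version) if and only if $\lambda\ne\omega$.

Theorem A takes Sections 3–10, Theorem B is proved in Section 11.

## 3. $k$ copies of the Cantor set that share points

Fix $k\ge1$. Let $Z=2^\omega$ and for $z\in Z$, $r<\omega$, let $[z|r]=\{y\in Z:y|r=z|r\}$. Two such balls are disjoint or nested. Let $M=Z\times\{1,\dots,k\}$, a compact metrizable space. "Euclidean" refers to this topology.

By induction on $\alpha<\mathfrak c$ we shall put points of $Z$ into pairwise disjoint sets $B_1,\dots,B_k,C$. We say that a point is *decided* when this happens. Points that are never decided are discarded. Put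
$$A_i=\bigcup_{j\ne i}B_j,\qquad X=\bigcup_{i\le k}(A_i\cup C)\times\{i\}\subset M,\qquad\mathcal A=\bigcup_{i\le k}A_i\times\{i\}.$$
So $z\in C$ contributes all $k$ points $(z,1),\dots,(z,k)$ to $X$, while $z\in B_j$ contributes all of them except $(z,j)$. For $k=2$: $A_1=B_2$, $A_2=B_1$, and a point of $B_1$ lives only in the second copy. For $k=1$: $A_1=\emptyset$ and $X=C\times\{1\}$. Since $\bigcap_iA_i=\emptyset$,
$$\text{if }(z,i)\in X\text{ for all }i\le k,\text{ then }z\in C.\tag{1}$$

At points of $\mathcal A$ the topology of $X$ will be Euclidean, at the other points it will be finer. Precisely, for each $p=(z,i)\in X$ we shall have a decreasing sequence of Euclidean-compact sets $N_r(p)$, $r<\omega$, with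
$$p\in N_r(p)\subset[z|r]\times\{i\}.\tag{2}$$
If $z\in A_i$, then $N_r(z,i)=[z|r]\times\{i\}$. For $z\in C$ the sets $N_r(z,i)$, $i\le k$, are defined at the stage when $z$ is decided. They will be the basic neighborhoods in $X$.

The plan behind this shape: the set $\Delta=\{((c,1),\dots,(c,k)):c\in C\}\subset X^k$ is cut out of $X^k$ by a Euclidean-closed condition, thanks to (1). It will be our locally countable obstruction. On the other hand, a point of $M^n$ with $n<k$ cannot have all of $(z,1),\dots,(z,k)$ among its coordinates. So we may throw its $z$ into some $B_j$, and all its coordinates become Euclidean points. This will make $X^n$ Lindelöf.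

## 4. Countably many closed sets made clopen

At any moment we shall look at only countably many points of $X$, and ignore the finer neighborhoods of all others. For countable $Q\subset X$ (with the sets $N_r(p)$, $p\in Q$, already defined), let $\mathcal D_Q$ be the countable family of all sets $[z|r]\times\{i\}$ and all sets $N_r(p)$, $M\setminus N_r(p)$ for $p\in Q$, $r<\omega$. Let $\tau_Q^*$ be the topology on $M$ with subbase $\mathcal D_Q$. For instance, $\tau^*_\emptyset$ is the Euclidean topology. All members of $\mathcal D_Q$ are $\tau_Q^*$-clopen.

**Fact 4.1.** $\tau_Q^*$ is Polish (separable and completely metrizable), and its members are Euclidean-Borel.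

**Proof.** This follows from Lemmas 13.2 and 13.3 of Kechris, *Classical Descriptive Set Theory*. Here is a direct argument. Enumerate the sets $N_r(p)$, $p\in Q$, $r<\omega$, as $(F_j)_{j<\omega}$ (let $F_j=M$ if $Q=\emptyset$), and let $f:M\to2^\omega$ be given by $f(x)_j=1$ iff $x\in F_j$. The graph of $f$ is the intersection over $j$ of the sets
$$\{(x,t):t_j=1,\ x\in F_j\}\cup\{(x,t):t_j=0,\ x\notin F_j\}\subset M\times2^\omega,$$
each the union of a closed and an open set, hence $G_\delta$. So the graph is a $G_\delta$ set in a compact metrizable space, and therefore Polish. The bijection $x\mapsto(x,f(x))$ pulls its topology back to the one generated by the Euclidean open sets and all $F_j$, $M\setminus F_j$, that is, to $\tau_Q^*$. Finally, a member of $\tau_Q^*$ is a countable union of finite intersections of members of $\mathcal D_Q$, and these are Euclidean-Borel. $\square$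

For $\Lambda=\omega$ or $\Lambda=n$ with $1\le n<\omega$, let $\mathcal U_Q^\Lambda$ be the family of all finite intersections of sets $\{x\in M^\Lambda:x_m\in D\}$ with $m\in\Lambda$, $D\in\mathcal D_Q$ (the empty intersection being $M^\Lambda$). This is a countable clopen base of the Polish space $(M,\tau_Q^*)^\Lambda$, and its members are Borel in $M^\Lambda$. If $Q\subset Q'$, then $\mathcal U_Q^\Lambda\subset\mathcal U_{Q'}^\Lambda$.

## 5. The induction of length $\mathfrak c$

Let $Y_\alpha$ be the set of points decided before stage $\alpha$, and $X_{<\alpha}=\{(z,i)\in X:z\in Y_\alpha\}$. A point $z\in Z$, or $(z,i)\in M$, is *new* (at $\alpha$) if $z\notin Y_\alpha$. We shall decide countably many points at each stage, so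
$$|Y_\alpha|\le\omega\cdot(|\alpha|+1)<\mathfrak c.\tag{3}$$

**Before stage 0.** Choose a countable dense $C_0\subset Z$, put $C_0\subset C$, and let $N_r(c,i)=\{(c,i)\}$ for $c\in C_0$, $i\le k$. These points will be isolated.

**Tasks.** *Type 1:* triples $(Q,H_0,K_0)$ with $Q\subset M$ and $H_0,K_0\subset M^\omega$ countable. *Type 2:* triples $(Q,n,F)$ with $Q\subset M$ countable, $1\le n<k$, and $F\subset M^n$ Borel. There are $\mathfrak c^\omega=\mathfrak c$ countable subsets of $M$ and of $M^\omega$, and $\mathfrak c$ Borel sets, so there are $\mathfrak c$ tasks. List them as $(T_\alpha)_{\alpha<\mathfrak c}$, each task occurring $\mathfrak c$ times, hence at cofinally many $\alpha$.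

**Stage $\alpha$, type 1.** The purpose is to create, as in Step 2 of Proposition 1.2, a limit of an interleaved sequence. Let $T_\alpha=(Q,H_0,K_0)$. Suppose $Q\subset X_{<\alpha}$, $H_0,K_0\subset(X_{<\alpha})^\omega$, and there is a point $x$ in the intersection of the closures of $H_0$ and $K_0$ in $(M,\tau_Q^*)^\omega$ such that **each coordinate of $x$ is in $Q$ or new**. Choose such an $x$. (Otherwise do nothing.) For $l<\omega$ choose $h^{(l)}\in H_0$ for even $l$ and $h^{(l)}\in K_0$ for odd $l$ so that for all $m\le l$:

* if $x_m\in Q$, then $h_m^{(l)}\in N_l(x_m)$;
* if $x_m=(z,i)$ is new, then $h_m^{(l)}\in[z|l]\times\{i\}$.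

This is possible, because these sets are $\tau_Q^*$-open neighborhoods of $x_m$. Now let $z$ be a new point of $Z$ that *occurs* in $x$, i.e. some $(z,i)$ is a coordinate of $x$. Call $z$ *full* if $(z,i)$ is a coordinate of $x$ for every $i\le k$.

If $z$ is not full, put $z$ into $B_j$, where $j$ is least such that $(z,j)$ is not a coordinate of $x$.

If $z=c$ is full, put $c$ into $C$. We must define $N_r(c,i)$ so that the $h^{(l)}$ converge at the coordinates $(c,i)$. Let
$$D_l=\{h_m^{(l)}:m\le l,\ x_m\in\{c\}\times\{1,\dots,k\}\},\qquad D=\bigcup_lD_l,\qquad Y_c=\{y:(y,i)\in D\text{ for some }i\}.$$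
Each $D_l$ is a finite subset of $X_{<\alpha}$, so $Y_c\subset Y_\alpha$ is countable, and $c\notin Y_c$. Since $D_l\subset[c|l]\times\{1,\dots,k\}$, for each $t$ only finitely many points of $D$ lie outside $[c|t]\times\{1,\dots,k\}$. Hence each $y\in Y_c$ has an $s_y$ with $[y|s_y]\cap(Y_c\cup\{c\})=\{y\}$. *The balls $[y|s_y]$, $y\in Y_c$, are pairwise disjoint*: if two of them met, they would be nested, and one would contain the center of the other. For $r<\omega$ and $i\le k$ let
$$N_r(c,i)=\{(c,i)\}\cup\bigcup\{N_{s_y}(y,i):(y,i)\in D,\ y\in[c|r]\}.\tag{4}$$
The sets on the right are already defined, and by (2) $N_{s_y}(y,i)\subset[y|s_y]\times\{i\}$.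

We check the requirements. If $y\in[c|r]\cap Y_c$, then $[y|s_y]$ and $[c|r]$ meet, so they are nested, and $c\notin[y|s_y]$; hence
$$[y|s_y]\subset[c|r].\tag{5}$$
This gives (2) for $(c,i)$. For each $t$, all but finitely many $(y,i)\in D$ have $y\in[c|t]$, so by (5) all but finitely many of the compact sets in the union (4) lie in $[c|t]\times\{i\}$. So $N_r(c,i)$ is compact. Clearly $N_{r+1}(c,i)\subset N_r(c,i)$.

**Stage $\alpha$, type 2.** The purpose is to put a point into a given Borel set, using only Euclidean new points. Let $T_\alpha=(Q,n,F)$. Suppose $Q\subset X_{<\alpha}$ and there is $x\in F$ each coordinate of which is in $Q$ or new. Choose one, and put every new $z$ occurring in $x$ into $B_j$, with $j$ least such that $(z,j)$ is not a coordinate of $x$. Such $j$ exists because $n<k$. (Otherwise do nothing.)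

This ends the construction. Here is what a type 1 stage does in the simplest situation.

**Example 5.1.** Let $k=2$, let $x^z=((z,1),(z,2),(z,2),(z,2),\dots)$ for $z\in Z$, $H_0=\{x^y:y\in C_0\}$, and consider the task $(\emptyset,H_0,H_0)$. The Euclidean closure of $H_0$ is $\{x^z:z\in Z\}$, so the chosen point is $x^c$ with $c$ new, and $c$ is full. We have $h^{(l)}=x^{y_l}$ with $y_l\in C_0\cap[c|l]$, and $D_0=\{(y_0,1)\}$, $D_l=\{(y_l,1),(y_l,2)\}$ for $l\ge1$. As the points $(y_l,i)$ have one-point neighborhoods $N_s$,
$$N_r(c,1)=\{(c,1)\}\cup\{(y_l,1):y_l\in[c|r]\},\quad N_r(c,2)=\{(c,2)\}\cup\{(y_l,2):l\ge1,\ y_l\in[c|r]\}.$$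
These are convergent sequences of isolated points together with their limits.

## 6. The topology of $X$ and its diagonal

**(6.1)** *If $q\in N_r(p)\cap X$, then $N_s(q)\subset N_r(p)$ for some $s$.* This is what makes the sets $N_r(p)$ neighborhoods of all their points. We use induction on the stage at which $z$ is decided, where $p=(z,i)$. If $z\in A_i$, then $q=(w,i)$ with $w\in[z|r]$, and $N_r(q)\subset[w|r]\times\{i\}=N_r(p)$ by (2). If $q=p$, it is trivial; this covers $z\in C_0$. If $z\in C\setminus C_0$ and $q\ne p$, then by (4) $q\in N_{s_y}(y,i)\subset N_r(p)$ with $y$ decided earlier, and the induction hypothesis applies to $(y,i)$.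

Since the sequences $N_r(p)$ are decreasing, it follows that $\{N_r(p)\cap X:p\in X,\ r<\omega\}$ is a base of a topology on $X$ in which $\{N_r(p)\cap X:r<\omega\}$ is a neighborhood base at $p$. By (2) it refines the Euclidean topology. Since $N_r(p)$ is Euclidean-compact, $N_r(p)\cap X$ is also closed. So $X$ is Hausdorff, zero-dimensional (hence completely regular), first countable, and has a coarser separable metrizable topology. From now on $X$ carries this topology.

**(6.2)** For countable $Q\subset X$ let $\tau_Q$ be the restriction of $\tau_Q^*$ to $X$. It is separable metrizable, and coarser than the topology of $X$ because the sets $N_r(p)\cap X$ are clopen in $X$. *At each point of $Q\cup\mathcal A$, $\tau_Q$ and $X$ have the same neighborhoods*: for $p\in Q$ the sets $N_r(p)\cap X$ are in $\tau_Q$, and for $p\in\mathcal A$ the sets $N_r(p)$ are Euclidean balls. Consequently, $(X,\tau_Q)^\Lambda$ and $X^\Lambda$ have the same neighborhoods at each point of $(Q\cup\mathcal A)^\Lambda$.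

**(6.3)** *If at a stage of type 1 the point $x$ was chosen for $(Q,H_0,K_0)$, then $x\in X^\omega$ and $x\in\mathrm{cl}_{X^\omega}H_0\cap\mathrm{cl}_{X^\omega}K_0$.* This says that the stage did its job. A new coordinate $(z,i)$ with $z$ not full has $z\in B_j$ with $j\ne i$, so $(z,i)\in\mathcal A$. If $z$ is full, then $z\in C$. So $x\in X^\omega$. Let $m,r<\omega$ and $l\ge\max(m,r)$.

* If $x_m\in Q$, then $h_m^{(l)}\in N_l(x_m)\subset N_r(x_m)$.
* If $x_m=(z,i)\in\mathcal A$ is new, then $h_m^{(l)}\in[z|l]\times\{i\}\subset N_r(x_m)$.
* If $x_m=(c,i)$ with $c$ full, then $h_m^{(l)}=(y,i)\in D$ with $y\in[c|l]\subset[c|r]$, so $h_m^{(l)}\in N_{s_y}(y,i)\subset N_r(c,i)$ by (4).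

So every neighborhood of $x$ in $X^\omega$ contains $h^{(l)}$ for all large $l$, both even and odd.

**(6.4)** *If at a stage of type 2 the point $x$ was chosen for $(Q,n,F)$, then $x\in X^n$ and all its coordinates are in $Q\cup\mathcal A$.* Indeed, a new coordinate $(z,i)$ has $z\in B_j$ with $j\ne i$, so $(z,i)\in\mathcal A$.

**(6.5)** *The set $\Delta=\{((c,1),\dots,(c,k)):c\in C\}$ is closed in $X^k$ and locally countable.* By (1), $\Delta=X^k\cap\{((z,1),\dots,(z,k)):z\in Z\}$, so $\Delta$ is Euclidean-closed in $X^k$. For $c\in C$ let
$$N_r^\Delta(c)=\{z\in Z:(z,i)\in N_r(c,i)\text{ for all }i\le k\}.$$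
The basic neighborhood $\prod_iN_r(c,i)$ meets $\Delta$ only in points $((z,1),\dots,(z,k))$ with $z\in N_r^\Delta(c)$. So it suffices to show that $N_r^\Delta(c)$ is countable for all $r$. We use induction on the stage of $c$. For $c\in C_0$ the set is $\{c\}$. Otherwise let $c\ne z\in N_r^\Delta(c)$. For each $i$ there is by (4) a point $(y_i,i)\in D$ with $(z,i)\in N_{s_{y_i}}(y_i,i)\subset[y_i|s_{y_i}]\times\{i\}$. So $z$ lies in all the balls $[y_i|s_{y_i}]$. Balls for different points of $Y_c$ are disjoint, hence $y_1=\dots=y_k=:y$. Then $(y,i)\in D\subset X$ for all $i$, so $y\in C$ by (1). Also $y$ was decided earlier, and $z\in N_{s_y}^\Delta(y)$. So $N_r^\Delta(c)\setminus\{c\}$ is contained in the union of the sets $N_{s_y}^\Delta(y)$, $y\in Y_c\cap C$, which are countably many countable sets.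

**(6.6)** $|C|=\mathfrak c$. As in Example 5.1, for $z\in Z$ let $x^z=((z,1),\dots,(z,k),(z,k),(z,k),\dots)$ and $H_0=\{x^c:c\in C_0\}$. The task $(\emptyset,H_0,H_0)$ occurs $\mathfrak c$ times. The Euclidean closure of $H_0$ is $\{x^z:z\in Z\}$. By (3), at each such stage there are new $z$, so some $x^z$ with $z$ new is chosen. Such $z$ is full and is put into $C$. In particular $\Delta$ is uncountable.

**(6.7)** Since $\mathrm{cf}(\mathfrak c)>\omega$ (König), every countable subset of $X$ lies in some $X_{<\beta}$, and every countable subset of $X^\omega$ lies in some $(X_{<\beta})^\omega$, with $\beta<\mathfrak c$.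

## 7. Old points outside $Q$

Let us try to prove that $X^\omega$ is normal. Let $H,K\subset X^\omega$ be disjoint and closed, and for countable $Q\subset X$ let $P_Q$ be the intersection of the closures of $H$ and $K$ in $(X,\tau_Q)^\omega$. If $P_Q=\emptyset$ for some $Q$, then $H$ and $K$ are separated in a coarser metrizable topology, and we are done. Suppose $P_Q\ne\emptyset$ for all $Q$. Choose $\tau_Q$-dense countable $H_0\subset H$, $K_0\subset K$, and a point $x\in P_Q$. We would like a stage for $(Q,H_0,K_0)$ to produce a point of $\mathrm{cl}\,H_0\cap\mathrm{cl}\,K_0\subset H\cap K$.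

This stops at the condition printed in bold in Section 5. A coordinate $x_m=(c,i)$ may be *old* (i.e. decided before that stage) and not in $Q$. Its neighborhoods $N_r(c,i)$ have been fixed earlier, they are not in $\tau_Q^*$, and nothing makes $H_0$ enter them. Whenever $X_{<\alpha}$ is countable, as it always is if $\mathfrak c=\omega_1$, one can avoid this at stage $\alpha$ by using $Q=X_{<\alpha}$: then every point of $X$ is in $Q$ or new. But if $X_{<\alpha}$ is uncountable, no countable $Q$ contains all old points.

What we still have is $|Y_\alpha|<\mathfrak c$. So one candidate $x$ is not enough, but $\mathfrak c$ candidates with sufficiently different coordinates would be. Consider first sets of points with a single coordinate. Let $S_Q\subset X$ decrease as $Q$ increases, with $S_Q\not\subset Q$ for every countable $Q$. Then every $S_Q$ is uncountable: if $S_Q$ were countable, then with $Q'=Q\cup S_Q$ we would have $S_{Q'}\subset S_Q\subset Q'$. Fix any $Q$. The set of condensation points of $S_Q$ in the Polish space $(M,\tau_Q^*)$, i.e. of points all of whose neighborhoods meet $S_Q$ in an uncountable set, is nonempty and closed. It has no isolated points,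 since all but countably many points of $S_Q$ are condensation points. So it contains a copy of the Cantor set, and of these $\mathfrak c$ points fewer than $\mathfrak c$ are old.

For two coordinates this is no longer enough. Fix $p=(z,i)\in X$ and let $S_Q=\{p\}\times X$ for all $Q$. Again $S_Q\not\subset Q^2$ for every countable $Q$. If $p\notin Q$, then every point in the closure of $S_Q$ has first coordinate $p$, and if $z$ is old, then none of these points is admissible, although there may be a perfect set of them. So $Q$ must be chosen well. The coordinates that are stuck at one value must be stuck at a value *in $Q$*, and the other coordinates must take different values at different candidates. The next lemma arranges this.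

## 8. The fusion lemma

**Lemma 8.1.** Let $\Lambda=\omega$ or $\Lambda=n$, $1\le n<\omega$. For each countable $Q\subset X$ let $S_Q\subset X^\Lambda$ be such that $S_{Q'}\subset S_Q$ whenever $Q\subset Q'$, and $S_Q\not\subset Q^\Lambda$ for every countable $Q$. Then there are a countable $Q\subset X$ and points $x^b\in M^\Lambda$ $(b\in2^\omega)$ such that

(a) every neighborhood of each $x^b$ in $(M,\tau_Q^*)^\Lambda$ meets $S_Q$ in an uncountable set;

(b) for every $Y\subset Z$ with $|Y|<\mathfrak c$ there is $b$ such that each coordinate of $x^b$ lies in $Q$ or in $(Z\setminus Y)\times\{1,\dots,k\}$.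

**Proof.** We need a notion of smallness for sets in which the coordinates in a finite set $L$ should all vary. For finite nonempty $L\subset\Lambda$ call $S\subset X^\Lambda$ *$L$-small* if for some countable $R\subset X$ each $x\in S$ has $x_m\in R$ for some $m\in L$. For example, $\{x\in X^\Lambda:x_m=p\}$ is $L$-small whenever $m\in L$. The $L$-small sets form a $\sigma$-ideal (take the union of the sets $R$) that contains all countable subsets of $X^\Lambda$.

**Step 1: some coordinate varies.** *There is $n_0\in\Lambda$ such that no $S_Q$ is $\{n_0\}$-small.* Otherwise for each $n\in\Lambda$ take countable $Q_n,R_n\subset X$ with $x_n\in R_n$ for all $x\in S_{Q_n}$. Let $Q=\bigcup_n(Q_n\cup R_n)$. For $x\in S_Q$ and $n\in\Lambda$ we have $x\in S_{Q_n}$, so $x_n\in R_n\subset Q$. Thus $S_Q\subset Q^\Lambda$, a contradiction.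

**Step 2: a bookkeeping of fixed and varying coordinates.** A *state* is a triple $(\sigma,L,U)$, where $\sigma$ is a finite partial function from $\Lambda$ to $X$ (the fixed coordinates), $L\subset\Lambda\setminus\mathrm{dom}\,\sigma$ is finite and nonempty (the varying coordinates), and $U\in\mathcal U_Q^\Lambda$ for some countable $Q\subset X$. It is a state *over $Q$* if $\sigma$ has values in $Q$ and $U\in\mathcal U_Q^\Lambda$. Let $[\sigma]=\{x\in M^\Lambda:\sigma\subset x\}$. The state is *good* if $S_{Q'}\cap[\sigma]\cap U$ is not $L$-small for every countable $Q'\subset X$. By Step 1, $(\emptyset,\{n_0\},M^\Lambda)$ is good.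

**Step 3: every further coordinate can be fixed or made to vary.** *If $(\sigma,L,U)$ is good and $n\in\Lambda\setminus(L\cup\mathrm{dom}\,\sigma)$, then $(\sigma\cup\{(n,p)\},L,U)$ is good for some $p\in X$, or $(\sigma,L\cup\{n\},U)$ is good.* Suppose not. For each $p\in X$ let $Q_p$ be countable with $S_{Q_p}\cap[\sigma\cup\{(n,p)\}]\cap U$ $L$-small. Let $Q_*$ be countable and such that $S_{Q_*}\cap[\sigma]\cap U$ is $(L\cup\{n\})$-small, witnessed by the countable set $R$. Put $Q'=Q_*\cup\bigcup_{p\in R}Q_p$, a countable set. Let $x\in S_{Q'}\cap[\sigma]\cap U$. Then $x\in S_{Q_*}$, so either $x_m\in R$ for some $m\in L$, or $x_n=p$ for some $p\in R$. In the second case $x\in S_{Q_p}\cap[\sigma\cup\{(n,p)\}]\cap U$. So $S_{Q'}\cap[\sigma]\cap U$ is contained in the union of one $L$-small set and countably many further $L$-small sets. It is $L$-small, contradicting goodness.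

**Step 4: the choice of $Q$.** We want all fixed values in $Q$, and $S_Q$ itself to detect which states are good. *There is a countable $Q\subset X$ such that for every state $(\sigma,L,U)$ over $Q$:*

(i) *if it is not good, then $S_Q\cap[\sigma]\cap U$ is $L$-small;*

(ii) *if $n\in\Lambda\setminus(L\cup\mathrm{dom}\,\sigma)$ and $(\sigma\cup\{(n,p)\},L,U)$ is good for some $p\in X$, then it is good for some $p\in Q$.*

Start with $Q_0=\emptyset$. Given a countable $Q_j$, there are only countably many states over $Q_j$. For each of them that is not good, add to $Q_j$ a countable $Q'$ with $S_{Q'}\cap[\sigma]\cap U$ $L$-small. For each state and each $n$ as in (ii), add one $p$ as in (ii), if there is one. This gives $Q_{j+1}$. Let $Q=\bigcup_jQ_j$. Since $\sigma$ is finite and $\mathcal U_Q^\Lambda=\bigcup_j\mathcal U_{Q_j}^\Lambda$, each state over $Q$ is a state over some $Q_j$. So (ii) holds, and (i) holds because $S_Q\subset S_{Q'}$ for $Q'\subset Q$.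

**Step 5: the tree.** Fix this $Q$ and a compatible complete metric on the Polish space $(M,\tau_Q^*)^\Lambda$. We construct good states $(\sigma_e,L_e,U_e)$ over $Q$ for $e\in2^{<\omega}$ such that:

1. if $e\subset e'$, then $\sigma_e\subset\sigma_{e'}$, $L_e\subset L_{e'}$, $U_{e'}\subset U_e$;
2. if $m\in\Lambda$ and $m<|e|$, then $m\in\mathrm{dom}\,\sigma_e\cup L_e$;
3. $\mathrm{diam}\,U_e\le2^{-|e|}$ if $|e|\ge1$;
4. $L_{e0}=L_{e1}$, and for $m\in L_{e0}$ the sets $\{x_m:x\in U_{e0}\}$ and $\{x_m:x\in U_{e1}\}$ are disjoint.

Start with $(\emptyset,\{n_0\},M^\Lambda)$. Let $(\sigma_e,L_e,U_e)$ be given, $|e|=n$. If $n\in\Lambda\setminus(\mathrm{dom}\,\sigma_e\cup L_e)$, then Step 3 and (ii) give a good state $(\sigma',L',U_e)$ over $Q$ with $\sigma_e\subset\sigma'$, $L_e\subset L'$ and $n\in\mathrm{dom}\,\sigma'\cup L'$. Otherwise let $\sigma'=\sigma_e$, $L'=L_e$. The set $S=S_Q\cap[\sigma']\cap U_e$ is not $L'$-small. Let $S'$ be $S$ minus all $U\in\mathcal U_Q^\Lambda$ for which $S\cap U$ is $L'$-small. As $\mathcal U_Q^\Lambda$ is countable, $S\setminus S'$ is $L'$-small, so $S'$ is not. Pick $x\in S'$. The set of $y\in S'$ with $y_m=x_m$ for some $m\in L'$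 is $L'$-small, so there is $y\in S'$ with $y_m\ne x_m$ for *all* $m\in L'$. For each of the finitely many $m\in L'$ choose disjoint sets $E_m\ni x_m$ and $E_m'\ni y_m$ of the form $[z|r]\times\{i\}$. Choose $U_{e0}\ni x$ and $U_{e1}\ni y$ in $\mathcal U_Q^\Lambda$, contained in $U_e$, of diameter at most $2^{-n-1}$, with
$$U_{e0}\subset\{w:w_m\in E_m\ \forall m\in L'\},\qquad U_{e1}\subset\{w:w_m\in E_m'\ \forall m\in L'\}.$$
Put $L_{e0}=L_{e1}=L'$ and $\sigma_{e0}=\sigma_{e1}=\sigma'$. Since $x\in S'\cap U_{e0}$, the set $S\cap U_{e0}=S_Q\cap[\sigma']\cap U_{e0}$ is not $L'$-small, and similarly for $y$ and $U_{e1}$. By (i) both new states are good.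

**Step 6: the points $x^b$ and (a).** For $b\in2^\omega$ the sets $U_{b|n}$ are clopen, nonempty (they come from good states) and decreasing, with diameters tending to $0$. Let $\{x^b\}=\bigcap_nU_{b|n}$. Each neighborhood of $x^b$ contains some $U_{b|n}$, and $S_Q\cap U_{b|n}$ is not $L_{b|n}$-small, hence uncountable. This is (a).

**Step 7: (b).** *First, $x^b\in[\sigma_{b|n}]$ for all $n$.* For $n'\ge n$ we have $U_{b|n'}\cap[\sigma_{b|n}]\supset U_{b|n'}\cap[\sigma_{b|n'}]\ne\emptyset$. So there are points of $[\sigma_{b|n}]$ arbitrarily close to $x^b$, and $[\sigma_{b|n}]$ is closed. Now let $m\in\Lambda$. By 2, either $m\in\mathrm{dom}\,\sigma_{b|(m+1)}$, and then $x_m^b\in Q$; or $m\in L_{b|(m+1)}$. In the second case let $b'\ne b$ with $b'|(m+1)=b|(m+1)$, and let $e$ be the longest common initial segment of $b$ and $b'$. Then $|e|\ge m+1$, so $m\in L_{b|(m+1)}\subset L_e\subset L_{e0}$, and $x_m^{b'}\ne x_m^b$ by 4. Hence for given $m\in\Lambda$ and $p\in M$ there are at most $2^{m+1}$ many $b$ with $m\in L_{b|(m+1)}$ and $x_m^b=p$. If $|Y|<\mathfrak c$, then at most $\max(\omega,|Y|)<\mathfrak c$ many $b$ have some $m$ with $m\in L_{b|(m+1)}$ and $x_m^b\in Y\times\{1,\dots,k\}$.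 Any other $b$ satisfies (b). $\square$

**Corollary 8.2.** Let $Q$ and $(x^b)$ be as in Lemma 8.1.

(A) ($\Lambda=\omega$) Let $H_0,K_0\subset X^\omega$ be countable and such that all $x^b$ are in the closures of $H_0$ and of $K_0$ in $(M,\tau_Q^*)^\omega$. Then $\mathrm{cl}_{X^\omega}H_0\cap\mathrm{cl}_{X^\omega}K_0\ne\emptyset$.

(B) ($\Lambda=n$, $1\le n<k$) Let $F\subset M^n$ be Borel and contain all $x^b$. Then $F$ contains a point of $X^n$ all of whose coordinates are in $Q\cup\mathcal A$.

**Proof.** We look for a stage that treats the task. By (6.7) and the cofinal repetition of tasks there is $\alpha$ with $T_\alpha=(Q,H_0,K_0)$ (resp. $(Q,n,F)$), $Q\subset X_{<\alpha}$ and, in (A), $H_0,K_0\subset(X_{<\alpha})^\omega$. By (3), $|Y_\alpha|<\mathfrak c$, so (b) with $Y=Y_\alpha$ gives $b$ such that each coordinate of $x^b$ is in $Q$ or new at $\alpha$. So a point as required at stage $\alpha$ exists, and one was chosen. Apply (6.3), resp. (6.4). $\square$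

## 9. Normality and closed discrete sets in $X^\omega$

**9.1. $X^\omega$ is normal.** Let $H,K\subset X^\omega$ be disjoint and closed, and let $P_Q$ be as in Section 7. It decreases as $Q$ increases, since $\tau_Q$ becomes finer. By (6.2), the topologies of $(X,\tau_Q)^\omega$ and $X^\omega$ have the same neighborhoods at points of $Q^\omega$, so $P_Q\cap Q^\omega\subset H\cap K=\emptyset$.

*Case 1: $P_Q\subset Q^\omega$ for some $Q$.* Then $P_Q=\emptyset$. So $H$ and $K$ have disjoint closures in a metrizable topology coarser than that of $X^\omega$, and hence they have disjoint neighborhoods.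

*Case 2: otherwise.* Apply Lemma 8.1 to $S_Q=P_Q$, obtaining $Q$ and $x^b$. By second countability choose countable $H_0\subset H$, $K_0\subset K$ that are dense in $H$, $K$ with respect to $(X,\tau_Q)^\omega$. By (a), each $x^b$ is in the $(M,\tau_Q^*)^\omega$-closure of $P_Q$, hence in the closures of $H_0$ and of $K_0$. By (A), $\emptyset\ne\mathrm{cl}_{X^\omega}H_0\cap\mathrm{cl}_{X^\omega}K_0\subset H\cap K$, a contradiction.

**9.2. Closed discrete subsets of $X^\omega$ are countable.** Let $E\subset X^\omega$ be closed, discrete and uncountable. The idea is to let $H_0$ and $K_0$ be disjoint parts of $E$. If $Q\subset X$ is countable, then the subspace $Q$ is second countable, as $X$ is first countable. So $Q^\omega$ is second countable, $E\cap Q^\omega$ is countable, and $E\not\subset Q^\omega$. Apply Lemma 8.1 with $S_Q=E$ for all $Q$. Go through the countably many $U\in\mathcal U_Q^\omega$ for which $U\cap E$ is infinite, and recursively choose from each $U\cap E$ two points different from all points chosen before, one for $H_0$ and one for $K_0$. So $H_0,K_0\subset E$ are disjoint and countable, and both meet every such $U$. By (a) all $x^b$ are in the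 $(M,\tau_Q^*)^\omega$-closures of $H_0$ and $K_0$. By (A), $\mathrm{cl}_{X^\omega}H_0\cap\mathrm{cl}_{X^\omega}K_0\ne\emptyset$. But $H_0,K_0$ are subsets of a closed discrete set, so they are closed, and they are disjoint. This is a contradiction.

**9.3. $X^\omega$ is collectionwise normal.** A discrete family of nonempty closed sets is countable by 9.2, because choosing one point in each member gives a closed discrete set. Let $\{E_j:j<\omega\}$ be a discrete family of closed sets (for a finite family, add empty sets). The function equal to $j$ on $E_j$ is continuous on the closed set $\bigcup_jE_j$. By Tietze's theorem it extends to a continuous real function $f$ on the normal space $X^\omega$. The sets $f^{-1}((j-\frac13,j+\frac13))\supset E_j$ are open and pairwise disjoint.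

## 10. The thresholds $k$ and $\omega_1$

**10.1. $X^n$ is Lindelöf for $n<k$.** The case $n=0$ is trivial; let $1\le n<k$, and let $\mathcal O$ be an open cover of $X^n$. We look at the part not covered by basic sets that a countable $Q$ can see. For countable $Q\subset X$ let
$$F_Q=M^n\setminus\bigcup\{U\in\mathcal U_Q^n:U\cap X^n\subset O\text{ for some }O\in\mathcal O\},\qquad S_Q=F_Q\cap X^n.$$
The set $F_Q$ is closed in $(M,\tau_Q^*)^n$, and it is Borel in $M^n$, because the countably many members of $\mathcal U_Q^n$ are Borel. If $Q\subset Q'$, then $\mathcal U_Q^n\subset\mathcal U_{Q'}^n$ and so $S_{Q'}\subset S_Q$. Moreover,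
$$\text{no point of }X^n\text{ with all coordinates in }Q\cup\mathcal A\text{ is in }F_Q.\tag{6}$$
Indeed, let $x$ be such a point and $x\in O\in\mathcal O$. By (6.2) there is $U\in\mathcal U_Q^n$ with $x\in U\cap X^n\subset O$.

*Case 1: $S_Q\subset Q^n$ for some $Q$.* Then $S_Q=\emptyset$ by (6). So $X^n$ is covered by those members of the countable family $\mathcal U_Q^n$ whose traces on $X^n$ lie in members of $\mathcal O$, and $\mathcal O$ has a countable subcover.

*Case 2: otherwise.* Lemma 8.1 gives $Q$ and $x^b$. By (a), each $x^b$ is in the $\tau_Q^*$-closure of $S_Q$, hence in the closed set $F_Q$. By (B), $F_Q$ contains a point of $X^n$ with all coordinates in $Q\cup\mathcal A$. This contradicts (6).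

**10.2. $X^\varkappa$ is not metaLindelöf for $\varkappa\ge k$.** By (6.5), $\Delta$ is closed in $X^k$, and $X^k$ is a closed subspace of $X^\omega$ and of $X^\varkappa$ (fix the other coordinates). So it suffices that $\Delta$ is not metaLindelöf. It is uncountable by (6.6) and locally countable by (6.5). A closed discrete subset of $\Delta$ is closed discrete in a copy of $X^k$ closed in $X^\omega$, hence countable by 9.2. Lemma 1.1 applies. In particular $X^\varkappa$ is neither paracompact nor Lindelöf.

**10.3. $X^\varkappa$ is not normal for $\varkappa\ge\omega_1$.** We find a closed copy of $\mathbb N^{\omega_1}$. If $X$ were countably compact, then the identity map from $X$ onto $X$ with the coarser metrizable topology would be closed: closed subsets of $X$ are countably compact, so their images are countably compact subsets of a metrizable space, hence compact, hence closed. So it would be a homeomorphism, $X$ would be compact, and so would $X^k$, contradicting 10.2. So $X$ is not countably compact, and therefore contains an infinite countable closed discrete set, i.e. a closed copy of $\mathbb N$. Hence $X^\varkappa$ contains a closed copy of $X^{\omega_1}$,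 and so of $\mathbb N^{\omega_1}$. This space is not normal by a theorem of A. H. Stone (1948).

For completeness, here is an argument for Stone's theorem, with $\mathbb N=\{0,1,2,\dots\}$. For $a\in\{0,1\}$ let $P_a$ be the set of $x\in\mathbb N^{\omega_1}$ which take each value $\ne a$ at most once. $P_0$ and $P_1$ are closed. They are disjoint, since a point of both would take every value at most once. Suppose $U\supset P_0$ and $V\supset P_1$ are open and disjoint. Choose recursively finite sets $\emptyset=A_0\subset A_1\subset\cdots\subset\omega_1$, together with distinct labels $\ge2$ for the elements of $\bigcup_nA_n$. Given $A_n$ and its labels, let $x_n\in P_0$ have the label as its value at each point of $A_n$, and the value $0$ elsewhere. Choose a finite $A_{n+1}\supset A_n$ such that every point that agrees with $x_n$ on $A_{n+1}$ is in $U$, and give new labels to the elements of $A_{n+1}\setminus A_n$. Let $y$ be the label at each point of $\bigcup_nA_n$, and $1$ elsewhere. Then $y\in P_1\subset V$, so there is a finite $B$ such that every point that agrees with $y$ on $B$ is in $V$. Let $n$ be such that $B\cap\bigcup_jA_j\subset A_n$. Let $w$ be the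 label on $A_n$, $0$ on $A_{n+1}\setminus A_n$, and $1$ elsewhere. It agrees with $x_n$ on $A_{n+1}$ and with $y$ on $B$, so $w\in U\cap V$, a contradiction.

**10.4. Theorem A follows.** The properties of $X$ in the first sentence of the theorem are in (6.1). Item 1 is 10.1, and item 2 is 10.2. For $\varkappa\le\omega$, $X^\varkappa$ is a point or is homeomorphic to a closed subspace of $X^\omega$, so it is normal by 9.1. With 10.3, 9.2 and 9.3 this is item 3. $\blacksquare$

## 11. No space separates at $\lambda=\omega$: Theorem B

For $\lambda<\omega$ Theorem A gives a space. For $\lambda=\omega_1$ take $X=\mathbb N$: $X^\varkappa$ is separable metrizable, hence Lindelöf, paracompact and normal, for $\varkappa\le\omega$. For $\varkappa\ge\omega_1$ it contains a closed copy of $\mathbb N^{\omega_1}$, so it is not normal, hence neither paracompact nor Lindelöf.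

Let $\lambda=\omega$. A space as required would have all finite powers Lindelöf (resp. paracompact), and $X^\omega$ would be normal but not Lindelöf (resp. not paracompact). So the following excludes it.

**Proposition 11.1.** If $X^n$ is Lindelöf (resp. paracompact) for all $n<\omega$ and $Y=X^\omega$ is normal, then $Y$ is Lindelöf (resp. paracompact).

**Proof.** We may assume $|X|\ge2$, since otherwise the claim is trivial.

**Step 1: a normal product with a convergent sequence.** Let $a\ne b$ be points of $X$. Then $Y\cong Y\times Y$ contains the closed subspace $Y\times\{a,b\}^\omega$, and the Cantor set $\{a,b\}^\omega$ contains a closed copy of $\omega+1$. So $Y\times(\omega+1)$ is homeomorphic to a closed subspace of $Y$, and is normal.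

**Step 2: the part of a cover seen by $n$ coordinates.** Let $\mathcal O$ be an open cover of $Y$. Let $\mathcal G_n$ be the family of all open $V\subset X^n$ with $V\times X^{\omega\setminus n}$ contained in a member of $\mathcal O$, and $G_n=\bigcup\mathcal G_n$. The open sets $G_n\times X^{\omega\setminus n}$ increase with $n$, since $V\in\mathcal G_n$ implies $V\times X\in\mathcal G_{n+1}$. They cover $Y$, since basic open sets depend on finitely many coordinates. Let $D_n$ be their complements: closed, decreasing, with empty intersection.

**Step 3: shrinking.** We want open $W_n$ that still cover $Y$ and satisfy $\mathrm{cl}\,W_n\subset G_n\times X^{\omega\setminus n}$. In $Y\times(\omega+1)$ consider $Y\times\{\omega\}$ and $\bigcup_nD_n\times\{n\}$. They are disjoint, and the first one is closed. So is the second: its trace on each clopen set $Y\times\{n\}$ is closed, and for $y\in Y$ there is $n$ with $y\notin D_n$, so that $(Y\setminus D_n)\times[n,\omega]$ is a neighborhood of $(y,\omega)$ that misses it, because $D_j\subset D_n$ for $j\ge n$. By normality there is an open $G\supset\bigcup_nD_n\times\{n\}$ whose closure misses $Y\times\{\omega\}$. Put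
$$U_n=\{y:(y,n)\in G\}\supset D_n,\qquad W_n=Y\setminus\mathrm{cl}\,U_n.$$
Each $(y,\omega)$ has a neighborhood missing $G$, so each $y\in Y$ has a neighborhood missing $U_n$ for all large $n$. Hence $\bigcup_nW_n=Y$. Since $U_n$ is open,
$$\mathrm{cl}\,W_n\subset Y\setminus U_n\subset Y\setminus D_n=G_n\times X^{\omega\setminus n}.\tag{7}$$

**Step 4: back to finite powers.** For $m\ge n$ let $W_{n,m}$ be the union of all open $V\subset X^m$ with $V\times X^{\omega\setminus m}\subset W_n$. Since $W_n$ is open, it is the union of the sets $W_{n,m}\times X^{\omega\setminus m}$, $m\ge n$. So the sets $W_{n,m}\times X^{\omega\setminus m}$, $n\le m<\omega$, cover $Y$. By (7),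
$$\mathrm{cl}(W_{n,m})\times X^{\omega\setminus m}=\mathrm{cl}(W_{n,m}\times X^{\omega\setminus m})\subset\mathrm{cl}\,W_n\subset G_n\times X^{\omega\setminus n}.$$
Hence the closed set $\mathrm{cl}\,W_{n,m}\subset X^m$ is covered by the open sets $V\times X^{m\setminus n}$, $V\in\mathcal G_n$. Note that the preimage of such a set under the projection $Y\to X^m$ is $V\times X^{\omega\setminus n}$, which lies in a member of $\mathcal O$.

**Step 5: the Lindelöf version.** If $X^m$ is Lindelöf, then countably many of the sets $V\times X^{m\setminus n}$ cover $\mathrm{cl}\,W_{n,m}$. Taking preimages and collecting over all $n\le m<\omega$ gives countably many sets which cover $Y$ and lie in members of $\mathcal O$. So $\mathcal O$ has a countable subcover.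

**Step 6: the paracompact version.** If $X^m$ is paracompact, take a locally finite open refinement of the cover of $X^m$ consisting of $X^m\setminus\mathrm{cl}\,W_{n,m}$ and all $V\times X^{m\setminus n}$, $V\in\mathcal G_n$. Keep only the members that meet $\mathrm{cl}\,W_{n,m}$. They cover $\mathrm{cl}\,W_{n,m}$, and each of them lies in some $V\times X^{m\setminus n}$. Their preimages under the continuous projection $Y\to X^m$ form a locally finite family of open subsets of $Y$ that lie in members of $\mathcal O$ and cover $W_{n,m}\times X^{\omega\setminus m}$. Collecting over all $n\le m<\omega$ gives a $\sigma$-locally finite open refinement of $\mathcal O$ that covers $Y$. A regular space in which every open cover has a $\sigma$-locally finite open refinement is paracompact (E. Michael, 1953). So $Y$ is paracompact. $\square$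

This excludes $\lambda=\omega$ in both versions and proves Theorem B. $\blacksquare$
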